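# Packings with One Leftover Element and the Symmetric Algebra of a Polymatroidal Ideal

## 1. Bases packed with one element left over

Take a finite set $E$ and matroids $M_1,\dots,M_k$ on it. Suppose we can choose pairwise disjoint bases $B_1,\dots,B_k$, one of each matroid, that fill $E$ except for exactly one element $a$. We may try to push $a$ into one of the bases, say $B_i$; this forces some $b\in B_i$ out, and $b$ becomes the new leftover. Then we push $b$ in somewhere, and so on. Which packings can be reached from a given one? The whole lecture turns on an answer to this.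

We write $r_i$ and $\operatorname{cl}_i$ for rank and closure in $M_i$, and $X+e$, $X-e$ for $X\cup\{e\}$, $X\setminus\{e\}$. The matroid facts we use are these.

* The rank is monotone and submodular: $r(X)+r(Y)\ge r(X\cup Y)+r(X\cap Y)$; adding one element raises it by at most one. The closure is $\operatorname{cl}(X)=\{e:r(X+e)=r(X)\}$. A loop is an element of rank $0$; a coloop of a matroid on $E$ is an $e$ with $r(E-e)=r(E)-1$.
* If $B$ is a basis and $a\notin B$, then $B+a$ contains exactly one circuit $C$, the fundamental circuit of $a$. It contains $a$; for $b\in B$ the set $B-b+a$ is a basis if and only if $b\in C$; and for $Y\subset B$ we have $a\in\operatorname{cl}(Y)$ if and only if $C\subset Y+a$. In particular $C=\{a\}$ exactly when $a$ is a loop.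
* The restriction $M|X$ has the rank function of $M$; the contraction $M/X$ has rank function $W\mapsto r(X\cup W)-r(X)$. If $\pi$ is a basis of $M|X$, then $Q\subset E\setminus X$ is a basis of $M/X$ if and only if $Q\cup\pi$ is a basis of $M$.

**Definition (system, state, move).** A *system* is a finite set $E$ with matroids $M_1,\dots,M_k$ on $E$. A *state* is a tuple $(a;B_1,\dots,B_k)$ with $a\in E$, $B_i$ a basis of $M_i$, the $B_i$ pairwise disjoint and $\bigcup B_i=E-a$. The element $a$ is the *leftover*. A *move at $i$*: if $b\in B_i$ and $B_i-b+a$ is a basis of $M_i$, replace $B_i$ by $B_i-b+a$ and $a$ by $b$. Moves are reversible. Two states are *connected* if a sequence of moves joins them.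

For example, let $E=\{1,2,3\}$ and $M_1=M_2=U_{1,3}$, so that every one-element set is a basis. The states are the six tuples $(a;\{b\},\{c\})$ with $\{a,b,c\}=E$. A move swaps $a$ with $b$ or $a$ with $c$. These two transpositions generate the symmetric group, so all six states are connected.

Now let $E=\{\ell,1,2\}$ and let $M_1=M_2$ be the rank-one matroid in which $\ell$ is a loop and $1,2$ are parallel nonloops. The states are $(\ell;\{1\},\{2\})$ and $(\ell;\{2\},\{1\})$, and no move is possible, because $\ell$ lies in no basis. The leftover is trapped. A counting function detects the trap. Put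
$$f(X)=\sum_{i=1}^k r_i(X)-|X|\qquad(X\subset E). \tag{1}$$
If a state exists, then $f(E)=-1$. In the second example already $f(\{\ell\})=-1$. In the first example $f$ takes the values $0,1,0,-1$ on sets of size $0,1,2,3$.

**Definition (critical).** A system is *critical* if $f(E)=-1$ and $f(X)\ge 0$ for every $X\subsetneq E$.

**Theorem 1 (connectivity).** In a critical system any two states are connected.

This is for commutative algebra. Suppose every element of $E$ carries the name of a variable $x_p$ (several elements may carry the same name), so that a basis $B$ spells a monomial $u(B)$. Read a state $(a;B_1,\dots,B_k)$, with $a$ named $x_p$, as the monomial $x_p\,y_{u(B_1)}\cdots y_{u(B_k)}$, where $y_u$ is a variable attached to the monomial $u$. A move that inserts $a$ and expels an element named $x_q$ turns $x_py_u$ into $x_qy_{u'}$ with $x_pu=x_qu'$. That is a linear syzygy between the monomials $u$ and $u'$. So connectivity of states says that certain products $x_iy_{u_1}\cdots y_{u_k}$ and $x_iy_{v_1}\cdots y_{v_k}$ agree modulo linear syzygies, and the leftover plays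 the role of the extra factor $x_i$.

## 2. Polymatroidal ideals and the kernel of $S(I)\to\mathcal R(I)$

Let $K$ be a field and $S=K[x_1,\dots,x_n]$.

**Definition (polymatroidal).** A monomial ideal $I\subset S$ is *polymatroidal* if it is generated by monomials of one degree $d$ and its set $G(I)$ of minimal monomial generators satisfies the exchange property: whenever $u,v\in G(I)$ and $\deg_{x_i}u>\deg_{x_i}v$, there is $j$ with $\deg_{x_j}u<\deg_{x_j}v$ and $x_ju/x_i\in G(I)$.

The ideal $(a,b)^2=(a^2,ab,b^2)\subset K[a,b]$ is polymatroidal: lowering the exponent of one variable by one and raising that of the other stays in the list. The ideal $(a^2,b^2)$ is not: for $u=a^2$, $v=b^2$ the exchange property asks for $ab$.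

Write the variables of $R=K[y_u:u\in G(I)]$ with index $u$, let $T=S[y_u:u\in G(I)]$, bigraded by $\deg x_i=(1,0)$, $\deg y_u=(0,1)$, and let
$$\varphi:T\to\mathcal R(I)=\bigoplus_{k\ge0}I^kt^k,\quad x_i\mapsto x_i,\ y_u\mapsto ut,\qquad P=\operatorname{Ker}\varphi,\qquad J=P\cap R .$$
Let $L\subset T$ be the ideal generated by the linear relations $\sum_u g_uy_u$ with $g_u\in S$ and $\sum_u g_uu=0$. Then $S(I)=T/L$ is the symmetric algebra, $\psi:S(I)\to\mathcal R(I)$ is the canonical surjection, and $\operatorname{Ker}\psi=P/L$. For a $k$-tuple $U=(u_1,\dots,u_k)$ in $G(I)$ put $y_U=y_{u_1}\cdots y_{u_k}$ and $\prod U=u_1\cdots u_k$.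

The ideal $P$ is prime, since $\mathcal R(I)\subset S[t]$ is a domain, and contains no $x_i$. So $x_ig\in L\subset P$ implies $g\in P$; that is,
$$\sum_{i=1}^n(0:_{S(I)}x_i)\subset\operatorname{Ker}\psi. \tag{2}$$

The question is whether (2) is an equality for polymatroidal ideals: is every relation of the Rees algebra, modulo linear ones, a sum of relations each of which is killed by some variable? It is posed as a conjecture in "Ideals Of Fiber Type And Polymatroids" (https://typeset.io/pdf/ideals-of-fiber-type-and-polymatroids-harcos3rur.pdf). The answer is yes.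

**Theorem 2.** If $I$ is polymatroidal, then $\operatorname{Ker}(\psi)=\sum_{i=1}^n(0:_{S(I)}x_i)$.

**Theorem 3.** Let $I$ be polymatroidal and $n\ge2$.

1. For every $i_0$, $\operatorname{Ker}(\psi)=\sum_{i\ne i_0}(0:_{S(I)}x_i)$. In general no further variable can be omitted: for every $n\ge2$ there are a polymatroidal $I$ and $i_0\ne i_1$ with $\sum_{i\ne i_0,i_1}(0:_{S(I)}x_i)\subsetneq\operatorname{Ker}(\psi)$.
2. $P=L:(x_1\cdots x_n)=L:(x_1\cdots x_n/x_{i_0})$ for each $i_0$. In particular $\operatorname{Ker}\psi=(0:_{S(I)}x_1\cdots x_n)$.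
3. Every binomial $y_U-y_V\in J$ satisfies $\mu(y_U-y_V)\in L$ for some squarefree monomial $\mu\in S$ with $\deg\mu\le\lfloor n/2\rfloor$. The bound $\lfloor n/2\rfloor$ is sharp for every $n\ge2$.

**Theorem 4.** Let $I$ be polymatroidal, $k\ge2$, and let $U,V$ be $k$-tuples in $G(I)$ with $\prod u_l=\prod v_l=:w$. For $A\subset[n]$ put $w(A)=\sum_{j\in A}\deg_{x_j}w$ and $\rho(A)=\max_{u\in G(I)}\sum_{j\in A}\deg_{x_j}u$. Fix $i$. Among the sets $A\subset[n]$ with $w(A)=k\rho(A)$ and $\rho(A\cup\{i\})=\rho(A)$ there is a smallest one, $Z$. Moreover, $x_i(y_U-y_V)\in L$ if and only if $V$ can be reordered so that for all $l$ the monomials $u_l,v_l$ have the same exponents at all variables $x_q$, $q\notin Z$.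

If $I=0$ or $d=0$, then $T\to\mathcal R(I)$ is an isomorphism and $P=L=J=0$, so Theorem 2 and the assertions of Theorem 3 about a given $I$ are trivial. In Theorem 4 there are no tuples if $I=0$; if $d=0$, then $U=V$, $Z=\varnothing$, and both conditions hold. From now on $d\ge1$.

We use three facts about $P$, $J$ and $L$.

*Fiber type.* We take as known that every polymatroidal ideal is of fiber type: $P=L+JT$. So only $J$ has to be studied.

*$J$ is spanned over $K$ by the binomials $y_U-y_V$ with $U,V$ of equal length and $\prod U=\prod V$.* Indeed $\varphi(y_U)=(\prod U)\,t^k$ for a $k$-tuple $U$. A polynomial in $R$ is mapped to $0$ exactly when, for each monomial of $S[t]$, the coefficients of the $y_U$ mapping to it add up to $0$; and a combination with coefficient sum $0$ is a combination of differences.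

*$L$ is generated by the binomials $m\,y_u-m'y_{u'}$ with $m,m'$ monomials of $S$ and $mu=m'u'$.* Indeed, if $\sum g_uu=0$, collect the terms for which $(\text{monomial of }g_u)\cdot u$ equals a fixed monomial $m_0$. They form $\sum_u c_u(m_0/u)y_u$ with $\sum_u c_u=0$, again a combination of differences. Hence $L$ is bigraded and generated in bidegrees $(\ast,1)$. Moreover $L_{(0,1)}=0$, as distinct monomials are linearly independent, and $L_{(1,1)}$ is spanned by the binomials $x_py_u-x_qy_{u'}$ with $x_pu=x_qu'$.

Here is the smallest interesting case. Let $I=(a,b)^2$ and write $y_2,y_1,y_0$ for $y_{a^2},y_{ab},y_{b^2}$. The linear relations $by_2-ay_1$ and $by_1-ay_0$ lie in $L$. Further $J=(y_0y_2-y_1^2)$: modulo this quadric every polynomial has the form $p(y_0,y_2)+y_1q(y_0,y_2)$, and the monomials $y_0^\alpha y_2^\beta$, $y_1y_0^\alpha y_2^\beta$ have pairwise distinct images $a^{2\beta}b^{2\alpha}$, $a^{2\beta+1}b^{2\alpha+1}$. Modulo $L$,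
$$a\,y_2y_0\equiv b\,y_2y_1\equiv a\,y_1y_1,$$
first replacing $ay_0$ by $by_1$, then $by_2$ by $ay_1$. So $a$ kills $y_0y_2-y_1^2$ in $S(I)$, and by symmetry so does $b$.

## 3. Symmetric exchanges, and what they leave undone

The computation just made is an instance of something general. Suppose $u,v,u',v'\in G(I)$ with $u'=x_ju/x_i$ and $v'=x_iv/x_j$. Then $x_iv=x_jv'$ and $x_ju=x_iu'$, so modulo $L$
$$x_i\,y_uy_v\equiv x_j\,y_uy_{v'}\equiv x_i\,y_{u'}y_{v'} .$$
Thus every symmetric exchange binomial $y_uy_v-y_{u'}y_{v'}$ is killed by $x_i$. The natural plan is to write each $y_U-y_V\in J$ as a combination of multiples of such binomials. It stops right there: the plan needs $J$ to be generated by symmetric exchange binomials, and nothing above provides that. It asks for connectivity of packings of bases in which nothing is left over. The proof below does not use White's conjecture.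

What we need is weaker. After multiplication by $x_i$ we may walk through monomials $x_py_{u_1}\cdots y_{u_k}$ with varying $p$, and only the two ends must carry $x_i$. For instance let $I$ be generated by the products $x_px_q$, $1\le p<q\le4$ (polymatroidal: if $x_i$ divides $u$ but not $v$, then some $x_j$ divides $v$ but not $u$, and $x_ju/x_i$ is again squarefree of degree $2$). Writing $y_{pq}$ for $y_{x_px_q}$, we have modulo $L$
$$x_1\,y_{12}y_{34}\equiv x_3\,y_{12}y_{14}\equiv x_2\,y_{13}y_{14}\equiv x_1\,y_{13}y_{24}.$$
Each step uses one linear relation: $x_1\cdot x_3x_4=x_3\cdot x_1x_4$, then $x_3\cdot x_1x_2=x_2\cdot x_1x_3$, then $x_2\cdot x_1x_4=x_1\cdot x_2x_4$. The two middle monomials have no factor $x_1$ in front; the leftover has traveled. The total content along the walk is $x_1^2x_2x_3x_4$, with $x_1$ appearing once more than in $y_{12}y_{34}$. So in matroid terms the leftover at the start is an additional copy of an element already present.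

There is one more obstacle. Let $I=(a_1,b_1)^2(a_2,b_2)^2$, with generators of degree $2$ in each block $\{a_j,b_j\}$, and
$$U=(a_1^2a_2^2,\ b_1^2b_2^2),\qquad V=(a_1b_1a_2b_2,\ a_1b_1a_2b_2).$$
Start from $a_1y_U$. A replacement $x_py_u\to x_qy_{u'}$ with $x_pu=x_qu'$ preserves the degree $2$ of the generator in each block, so $x_p$ and $x_q$ lie in the same block. The leftover is trapped in the first block, and the second block is never touched. We can reach $U^1=(a_1b_1a_2^2,\ a_1b_1b_2^2)$, since
$$a_1\,y_{a_1^2a_2^2}\,y_{b_1^2b_2^2}\equiv b_1\,y_{a_1^2a_2^2}\,y_{a_1b_1b_2^2}\equiv a_1\,y_{a_1b_1a_2^2}\,y_{a_1b_1b_2^2},$$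
but not $V$. After that, $a_2$ carries $U^1$ to $V$ in the same way. So $y_U-y_V=(y_U-y_{U^1})+(y_{U^1}-y_V)$ with the first term killed by $a_1$ and the second by $a_2$. In general we must find the regions that trap the leftover, show that inside such a region everything is connected (Theorem 1), and treat the regions one after another.

## 4. The matroid of a polymatroidal ideal

Exponents larger than one are handled by replacing each variable by many interchangeable copies.

Let $k\ge2$ and let $U,V$ be $k$-tuples in $G(I)$ with $\prod U=\prod V=w$. Put $w_j=\deg_{x_j}w$. Choose $N\ge1+\max_jw_j$, with $N$ also at least all exponents of elements of $G(I)$. Let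
$$\widehat E=\{(j,t):1\le j\le n,\ 1\le t\le N\},\qquad \widehat F_j=\{(j,t):1\le t\le N\}.$$
For $B\subset\widehat E$ put $u(B)=\prod_jx_j^{|B\cap\widehat F_j|}$, and let $\mathcal B=\{B\subset\widehat E:u(B)\in G(I)\}$.

**Lemma 5.** $\mathcal B$ is the set of bases of a matroid $M$ of rank $d$ on $\widehat E$, and every permutation of $\widehat E$ that preserves each $\widehat F_j$ is an automorphism of $M$.

*Proof.* Since $N$ is at least all exponents, every $u\in G(I)$ is $u(B)$ for some $B$, so $\mathcal B\ne\varnothing$; all its members have $d$ elements. Let $B,B'\in\mathcal B$ and $b\in B\setminus B'$ with $b\in\widehat F_i$; we need $b'\in B'\setminus B$ with $B-b+b'\in\mathcal B$.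

If $|B\cap\widehat F_i|>|B'\cap\widehat F_i|$, the exchange property for $u(B),u(B')$ gives $j$ with $|B\cap\widehat F_j|<|B'\cap\widehat F_j|$ and $x_ju(B)/x_i\in G(I)$. Choose $b'\in(B'\setminus B)\cap\widehat F_j$. Then $u(B-b+b')=x_ju(B)/x_i\in G(I)$.

Otherwise $|B'\cap\widehat F_i|\ge|B\cap\widehat F_i|$ and $B\cap\widehat F_i\not\subset B'$, so $|B'\cap\widehat F_i|>|B\cap B'\cap\widehat F_i|$ and there is $b'\in(B'\setminus B)\cap\widehat F_i$. Then $u(B-b+b')=u(B)\in G(I)$.

The last assertion is clear, as $u(B)$ depends only on the numbers $|B\cap\widehat F_j|$. $\square$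

**Definition (clones).** Elements $e,e'$ of a matroid are *clones* if the transposition $(e\ e')$ is an automorphism of it.

By Lemma 5 any two elements of one fiber $\widehat F_j$ are clones in $M$. For $I=(a,b)^2$ the matroid $M$ is $U_{2,2N}$, and any two of its elements are clones.

Put
$$F_j=\{(j,t):t\le w_j\},\qquad E=\bigcup_jF_j,\qquad |E|=\sum_jw_j=kd,$$
and for $e\in F_j$ let $c(e)=(j,w_j+1)\in\widehat E\setminus E$, a clone of $e$ outside $E$. Since $w_j=\sum_l\deg_{x_j}u_l=\sum_l\deg_{x_j}v_l$, we can split each $F_j$ into pieces of sizes $\deg_{x_j}u_1,\dots,\deg_{x_j}u_k$, and similarly for $V$. This gives ordered partitions $(A_l)$, $(A_l')$ of $E$ into $k$ bases of $M$ with $u(A_l)=u_l$, $u(A_l')=v_l$.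

For $Y\subset\widehat E$ call $(Y;M|Y,\dots,M|Y)$, with $k$ copies, the *$k$-fold system* on $Y$. If $e'\in\widehat E\setminus E$, then $(e';A_1,\dots,A_k)$ is a state of the $k$-fold system on $E+e'$, and all bases occurring in its states are bases of $M$, because $E$ contains a basis of $M$.

**Lemma 6.** Let $e'\in\widehat E\setminus E$. To a state $(a;B_1,\dots,B_k)$ of the $k$-fold system on $E+e'$ with $a\in\widehat F_p$ assign the monomial $x_p\,y_{u(B_1)}\cdots y_{u(B_k)}$. Connected states have monomials that are congruent modulo $L$.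

*Proof.* Consider a move at $l$ that expels $b\in\widehat F_q$, and set $u=u(B_l)$, $u'=u(B_l-b+a)\in G(I)$. Then $x_pu=x_qu'$, so $x_py_u-x_qy_{u'}\in L$; multiply by the other factors $y_{u(B_h)}$, $h\ne l$. $\square$

In the notation of the second example of Section 3, put $X=F_{a_1}\cup F_{b_1}$. Then $|X|=4$, $r(X)=2$ and $k=2$, so $2r(X)-|X|=0$. For a clone $e'$ of an element of $X$ the set $X+e'$ has $2\cdot2-5=-1$. So the $2$-fold system on $E+e'$ is not critical, since its proper subset $X+e'$ already has value $-1$. The $2$-fold system on $X+e'$ alone has a chance to be critical, and this is how we shall use Theorem 1.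

## 5. The leftover reaches every element

We now prove Theorem 1, beginning with the position of the leftover alone.

**Lemma 7.** In a critical system, let $\sigma$ be a state and $c\in E$. Then $\sigma$ is connected to a state with leftover $c$.

*Proof.* The purpose is to show that the set of reachable leftovers violates $f\ge0$ unless it is all of $E$. Let $\mathcal C$ be the connected component of $\sigma$ and $D$ the set of leftovers of states in $\mathcal C$.

**Step 1: each leftover is spanned by the reachable part of each basis.** Let $(a;B)\in\mathcal C$ and let $C_i$ be the fundamental circuit of $a$ with respect to $B_i$ in $M_i$. Every $b\in C_i-a$ can be expelled by a move at $i$, so $C_i\subset D$. Hence $C_i-a\subset B_i\cap D$ and $a\in\operatorname{cl}_i(B_i\cap D)$.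

**Step 2: the flats $\operatorname{cl}_i(B_i\cap D)$ do not change along moves.** Let a move at $i$ lead from $(a;B)$ to $(b;B')$. Then $a,b\in D$ and $B_i'\cap D=(B_i\cap D)-b+a$. This is an independent set, contained in $\operatorname{cl}_i(B_i\cap D)$ by Step 1, of the same size as $B_i\cap D$. So it has the same closure. For $h\ne i$ the basis $B_h$ is unchanged. Thus $\Phi_i:=\operatorname{cl}_i(B_i\cap D)$ is the same for all states in $\mathcal C$.

**Step 3: count.** Every $y\in D$ is the leftover of some state in $\mathcal C$, so $y\in\Phi_i$ for all $i$ by Step 1. Hence $D\subset\Phi_i$. Take any $(a;B)\in\mathcal C$. Since $B_i\cap D$ is an independent subset of $D$ that spans $D$, $r_i(D)=|B_i\cap D|$. The sets $B_i\cap D$ partition $D-a$, so $\sum_ir_i(D)=|D|-1$, that is, $f(D)=-1$. By criticality $D=E$. $\square$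

To do induction we pass to smaller systems and return by the following observation.

**Lemma 8 (lifting).** Let $(E;M_1,\dots,M_k)$ and $(E';M_1',\dots,M_k')$ be systems with $E'\subset E$, and let $Z_1,\dots,Z_k$ be pairwise disjoint sets with union $E\setminus E'$ such that $Q\cup Z_i$ is a basis of $M_i$ for every basis $Q$ of $M_i'$. Then $(a;B_i)\mapsto(a;B_i\cup Z_i)$ sends states to states and connected states to connected states.

*Proof.* The sets $B_i\cup Z_i$ are disjoint bases of the $M_i$ with union $(E'-a)\cup(E\setminus E')=E-a$. If $B_i-b+a$ is a basis of $M_i'$, then $(B_i\cup Z_i)-b+a=(B_i-b+a)\cup Z_i$ is a basis of $M_i$, so a move goes to a move. $\square$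

## 6. Contraction, tight sets, and the proof of Theorem 1

The sensible induction fixes an element $e$ inside a basis $B_j$ and contracts it in $M_j$. Suppose this leaves a critical system. Then all states with $e\in B_j$ are connected to each other; and by Lemma 7 every state can first bring $e$ into leftover position and then push it into $B_j$.

The contraction can destroy criticality. Let $E=\{p,1,2,3\}$, let $M_1=U_{1,4}$, and let $M_2=M_3$ have rank one with $p$ a loop and $1,2,3$ parallel nonloops. For nonempty $X$ we have $f(X)=3-|X|$ if $X$ contains $1$, $2$ or $3$, and $f(\{p\})=1-1=0$. So the system is critical. The states with $1\in B_1$ are $(p;\{1\},\{2\},\{3\})$ and $(p;\{1\},\{3\},\{2\})$. While $1$ stays in $B_1$, no move is possible: $p$ is a loop of $M_2$ and $M_3$. In the contracted system, $p$ is a loop in all three matroids. The two states are nevertheless connected: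
$$(p;1,2,3)\to(1;p,2,3)\to(2;p,1,3)\to(3;p,1,2)\to(1;p,3,2)\to(p;1,3,2),$$
where singletons are written without braces. The obstruction is the set $\{p\}$, with $f(\{p\})=0$: contraction of $1$ in $M_1$ lowers its value to $-1$. The remedy is to use such a set, once it is there, to cut the system into two smaller critical systems.

**Definition (tight).** In a critical system, $X$ is *tight* if $\varnothing\ne X\subsetneq E$ and $f(X)=0$.

In the example the tight sets are $\{p\}$ and the four three-element sets.

*Proof of Theorem 1.* Induction on $|E|$; note $E\ne\varnothing$ because $f(\varnothing)=0$. If $|E|=1$, then $f(E)=-1$ forces all ranks to be $0$, and there is at most one state. Let $|E|\ge2$.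

**Step 1: no loops common to all matroids, no coloops.** For every $e$ we have $f(\{e\})\ge0$, so
$$\text{(i) } e\text{ is a nonloop of some }M_j.$$
Also $0\le f(E-e)=f(E)+1-\#\{i:e\text{ coloop of }M_i\}=-\#\{i:e\text{ coloop of }M_i\}$. So
$$\text{(ii) no }M_i\text{ has a coloop, and } f(E-e)=0\text{ for every }e.$$
By (ii) sets of size $|E|-1$ are always tight; these are harmless, and the distinction is about smaller tight sets.

**Step 2: no tight set has at most $|E|-2$ elements. Here contraction works.** Choose $e\in E$ and $j$ with $e$ a nonloop of $M_j$. On $E'=E-e$ take $M_j'=M_j/e$ and $M_i'=M_i|E'$ for $i\ne j$, with function $f'$. For $X\subset E'$,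
$$f'(X)=f(X)+\bigl(r_j(X+e)-r_j(X)\bigr)-1 .$$
So $f'(\varnothing)=0+1-1=0$. If $\varnothing\ne X\subsetneq E'$, then $|X|\le|E|-2$, so $X$ is not tight, $f(X)\ge1$ and $f'(X)\ge0$. By (ii), $f(E')=0$ and $r_j(E)=r_j(E')$, so $f'(E')=-1$. The new system is critical.

The bases of $M_j/e$ are the sets $Q$ with $Q+e$ a basis of $M_j$; for $i\ne j$ the bases of $M_i|E'$ are the bases of $M_i$ that avoid $e$, since $e$ is not a coloop. So the states of the original system with $e\in B_j$ are exactly the lifts, with $Z_j=\{e\}$ and the other $Z_i$ empty, of the states of the new one. By induction and Lemma 8, all states with $e\in B_j$ are connected to each other. By Lemma 7 any state is connected to a state with leftover $e$. Since $e$ is a nonloop of $M_j$, its fundamental circuit with respect to $B_j$ contains some $b\ne e$, and a move at $j$ puts $e$ into $B_j$. So all states are connected.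

**Step 3: some tight set has at most $|E|-2$ elements. Set-up.** Let $X$ be an inclusion-minimal tight set contained in it. Then $|X|\le|E|-2$ and $f(W)\ge1$ for $\varnothing\ne W\subsetneq X$. If $(a;B)$ is a state with $a\notin X$, then $X\subset\bigcup B_i$, so $\sum_i|B_i\cap X|=|X|=\sum_ir_i(X)$. As $|B_i\cap X|\le r_i(X)$, each $B_i\cap X$ is a basis of $M_i|X$. Call $(B_i\cap X)_i$ the *trace* of the state.

**Step 4: two states with leftovers outside $X$ and the same trace $(\pi_i)$ are connected.** Consider the system $(E\setminus X;M_i/X)$. Since $\sum_ir_i(X)=|X|$, its function is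
$$W\mapsto\sum_i\bigl(r_i(X\cup W)-r_i(X)\bigr)-|W|=f(X\cup W),$$
which is $-1$ for $W=E\setminus X$ and nonnegative otherwise. So it is critical, on fewer elements. For a state $(a;B)$ with trace $\pi$, the tuple $(a;B_i\setminus X)$ is a state of it, and $(a;B)$ is its lift with $Z_i=\pi_i$: if $Q$ is a basis of $M_i/X$, then $Q\cup\pi_i$ is a basis of $M_i$. Apply induction and Lemma 8.

**Step 5: from one trace to another.** By Lemma 7, applied with $c\in E\setminus X$, every state is connected to one with leftover outside $X$. So let $\sigma,\tau$ be states with leftovers outside $X$ and traces $\pi,\varrho$; we show that they are connected.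

By Lemma 7 there is a path from $\sigma$ to a state with leftover in $X$. Let $\sigma'=(a;B)$ be the last state on it before the leftover first lies in $X$. So $a\notin X$, and some move at some $j$ expels an element $b\in X$ from $B_j$. A move between states with leftovers outside $X$ inserts and expels elements outside $X$, so it does not change the trace. Hence $\sigma'$ has trace $\pi$. Put $Z_i=B_i\setminus X$, and on $X+a$ consider
$$N_i=(M_i/Z_i)|(X+a),\qquad r_{N_i}(W)=r_i(W\cup Z_i)-|Z_i| .$$

*For $W\subset X$ we have $r_{N_i}(W)=r_i(W)$.* Since $X\cup Z_i\supset B_i$ and $B_i\cap X$ is a basis of $M_i|X$, $r_i(X\cup Z_i)=|B_i|=r_i(X)+|Z_i|$. Submodularity for $W\cup Z_i$ and $X$, whose intersection is $W$, gives $r_i(W\cup Z_i)+r_i(X)\ge r_i(X\cup Z_i)+r_i(W)$, so $r_i(W\cup Z_i)\ge r_i(W)+|Z_i|$. The reverse inequality is clear.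

*The system $(X+a;N_i)$ is critical.* Let $g(W)=\sum_ir_{N_i}(W)-|W|$.

* For $W\subset X$, $g(W)=f(W)\ge0$.
* $g(X+a)=\sum_ir_i(X)-|X|-1=-1$, since $X\cup Z_i$ already spans $M_i$.
* For $\varnothing\ne W\subsetneq X$, $g(W+a)\ge g(W)-1=f(W)-1\ge0$, by the minimality of $X$.
* $g(\{a\})\ge0$: the basis $B_j-b+a$ contains $Z_j+a$, because $b\in X$; so $a$ is a nonloop of $N_j$.

The last item is the reason for stopping exactly at $\sigma'$: it is the moment at which the leftover is able to enter the region.

*Conclusion.* We have $|X+a|<|E|$. The rank of $N_i$ is $r_i(X)$, and $\pi_i,\varrho_i\subset X$ are bases of $M_i|X$, hence of $N_i$. So $(a;\pi_1,\dots,\pi_k)$ and $(a;\varrho_1,\dots,\varrho_k)$ are states of $(X+a;N_i)$, connected by induction. If $Q$ is a basis of $N_i$, then $r_i(Q\cup Z_i)=|Q|+|Z_i|=|B_i|$, so $Q\cup Z_i$ is a basis of $M_i$; and the $Z_i$ partition $E\setminus(X+a)$. By Lemma 8, $\sigma'=(a;\pi_i\cup Z_i)$ is connected to $(a;\varrho_i\cup Z_i)$, a state with leftover outside $X$ and trace $\varrho$. By Step 4 this state is connected to $\tau$. $\square$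

## 7. Layers of a union of $k$ bases

Now we apply Theorem 1 to $k$ copies of one matroid and look for the regions in which a leftover clone can circulate.

**Lemma 9.** Let $k\ge2$, let $M$ be a matroid on $\widehat E$ with rank function $r$, and let $E\subset\widehat E$ be a disjoint union of $k$ bases of $M$. Put $f(W)=k\,r(W)-|W|$.

(a) $f(W)\ge0$ for $W\subset E$, and $f(E)=0$.

(b) If $X\subset E$, $f(X)=0$, $e\in X$, and $e'\in\widehat E\setminus X$ is a clone of $e$, then $e'\in\operatorname{cl}(X)$ and $e'\notin E$.

(c) If $X\subset E$, $f(X)=0$, and $A_1,\dots,A_k$ are bases partitioning $E$, then $A_l\cap X$ is a basis of $M|X$ and $A_l\setminus X$ is a basis of $M/X$.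

*Proof.* (a) If $E=\bigsqcup A_l$ with bases $A_l$, then $|W|=\sum_l|W\cap A_l|\le k\,r(W)$, with equality for $W=E$.

(b) From $f(X-e)\ge0$ we get $k\,r(X-e)\ge|X|-1=k\,r(X)-1$. As $k\ge2$, $r(X-e)=r(X)$, so $e\in\operatorname{cl}(X-e)$. The transposition $(e\ e')$ is an automorphism that fixes the set $X-e$, so $e'\in\operatorname{cl}(X-e)\subset\operatorname{cl}(X)$. If $e'\in E$, then $X+e'\subset E$ and $f(X+e')=k\,r(X)-|X|-1=-1$, contradicting (a).

(c) $|A_l\cap X|\le r(X)$ and $\sum_l|A_l\cap X|=|X|=k\,r(X)$, so all are equalities. $\square$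

By (b), a set $X\subset E$ with $f(X)=0$ contains, with an element, all its clones in $E$, and it spans the clones outside $E$.

**Proposition 10.** In the situation of Lemma 9, suppose each $e\in E$ has a clone $c(e)\in\widehat E\setminus E$. Let $(A_l)$, $(A_l')$ be ordered partitions of $E$ into $k$ bases. Then there are disjoint nonempty sets $X_1,\dots,X_s$ with union $E$ (the *layers*), which can be chosen depending only on $M,E,k$ and not on the partitions, and ordered partitions $A=A^0,A^1,\dots,A^s=A'$ of $E$ into $k$ bases, such that for every $q$: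

* $A_l^q\setminus X_q=A_l^{q-1}\setminus X_q$ and $|A_l^q\cap X_q|=|A_l^{q-1}\cap X_q|$ for all $l$;
* for every $e\in X_q$, the states $(c(e);A^{q-1})$ and $(c(e);A^q)$ of the $k$-fold system on $E+c(e)$ are connected;
* if $e,e_1\in E$ are clones in $M$, then they lie in the same layer.

In the two-block example of Section 3, $X_1=F_{a_1}\cup F_{b_1}$ and $X_2=F_{a_2}\cup F_{b_2}$ are layers, and $U,U^1,V$ come from the partitions $A^0,A^1,A^2$. Indeed $M$ has rank $\min(2,|W_1|)+\min(2,|W_2|)$ on a set with block parts $W_1,W_2$, so among the nonempty sets $W\subset X_1$ only $X_1$ satisfies $2r(W)=|W|$; the same holds for $X_2$.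

*Proof.* Induction on $|E|$; for $E=\varnothing$ take $s=0$.

**Step 1: the first layer supports a critical system.** Let $X=X_1$ be an inclusion-minimal nonempty subset of $E$ with $f(X)=0$; it exists since $f(E)=0$. Fix one such choice. Let $e\in X$ and $e'=c(e)$. By Lemma 9(b), $e'\in\operatorname{cl}(X)$. The $k$-fold system on $X+e'$ is critical:

* on subsets of $X$ its function is $f\ge0$, and $f\ge1$ on nonempty proper subsets of $X$;
* on $X+e'$ it is $k\,r(X)-|X|-1=-1$;
* on $W+e'$ with $\varnothing\ne W\subsetneq X$ it is at least $f(W)-1\ge0$;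
* on $\{e'\}$ it is $k-1\ge0$, because $e'$ is a clone of $e$, which lies in a basis and so is not a loop.

**Step 2: rearrange inside the first layer.** By Lemma 9(c) and $r(X+e')=r(X)$, the sets $A_l\cap X$ and $A_l'\cap X$ are bases of $M|(X+e')$. So $(e';A_l\cap X)$ and $(e';A_l'\cap X)$ are states of the critical system, connected by Theorem 1. If $Q$ is a basis of $M|(X+e')$, then $Q\cup(A_l\setminus X)$ spans $X\cup A_l$ and has $r(X)+(r(M)-r(X))=r(M)$ elements, so it is a basis of $M$. The sets $A_l\setminus X$ partition $(E+e')\setminus(X+e')$. By Lemma 8, $(e';A)$ is connected to $(e';A^1)$, where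
$$A_l^1=(A_l'\cap X)\cup(A_l\setminus X).$$
The definition of $A^1$ does not involve $e$, so this holds for every $e\in X$. Moreover $|A_l\cap X|=r(X)=|A_l'\cap X|$.

**Step 3: contract the layer and continue.** Consider $M/X$ on $\widehat E\setminus X$ with $E\setminus X$. For $e\in E\setminus X$ the transposition $(e\ c(e))$ fixes $X$ pointwise, so $c(e)$ is a clone of $e$ in $M/X$, and it lies outside $E\setminus X$. By Lemma 9(c), $(A_l\setminus X)$ and $(A_l'\setminus X)$ are partitions of $E\setminus X$ into $k$ bases of $M/X$. Induction gives layers $X_2,\dots,X_s$ of $E\setminus X$ and partitions of $E\setminus X$ leading from $(A_l\setminus X)$ to $(A_l'\setminus X)$. Add $A_l'\cap X$ to the $l$-th member of each. A basis of $M/X$ together with the basis $A_l'\cap X$ of $M|X$ is a basis of $M$. So we obtain partitions $A^1,\dots,A^s=A'$ of $E$ into bases, and by Lemma 8 with $Z_l=A_l'\cap X$ the connections in $(E\setminus X)+c(e)$ lift to $E+c(e)$. The first bullet is inherited as well.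

**Step 4: clones.** If $e\in X$ and $e_1\in E$ is a clone of $e$, then $e_1\in X$ by Lemma 9(b). Clones $e,e_1\in E\setminus X$ remain clones in $M/X$, so the induction hypothesis puts them in one layer. $\square$

## 8. Every relation is a sum of relations killed by variables

*Proof of Theorem 2.* The inclusion $\supset$ is (2). For the other, note $(0:_{S(I)}x_i)=(L:x_i)/L$. Since $P=L+JT$ and $J$ is spanned by binomials, it suffices to show that every $y_U-y_V$ with $\prod U=\prod V$ and $U,V$ of equal length $k$ lies in $\sum_i(L:x_i)$. For $k\le 1$ the binomial is $0$. Let $k\ge2$ and use the set-up of Section 4: the matroid $M$, the set $E$, the clones $c(e)$, and the partitions $A,A'$ with $u(A_l)=u_l$, $u(A_l')=v_l$. Take $A=A^0,\dots,A^s=A'$ from Proposition 10 and write $U^q=(u(A_l^q))_l$, so $U^0=U$ and $U^s=V$.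

For each $q$ choose $e\in X_q$, say $e\in F_{i_q}$. Then $c(e)\in\widehat F_{i_q}$, and the states $(c(e);A^{q-1})$, $(c(e);A^q)$ have monomials $x_{i_q}y_{U^{q-1}}$, $x_{i_q}y_{U^q}$. They are connected by Proposition 10, so by Lemma 6
$$x_{i_q}\bigl(y_{U^{q-1}}-y_{U^q}\bigr)\in L. \tag{3}$$
Therefore
$$y_U-y_V=\sum_{q=1}^s\bigl(y_{U^{q-1}}-y_{U^q}\bigr)\in\sum_i(L:x_i).\qquad\square \tag{4}$$

The proof also gives the equivalent form in terms of $J$: it is the ideal of $R$ generated by $\{f\in R:fx_i\in L\text{ for some }i\}$. Each such $f$ lies in $P\cap R=J$ because $P$ is prime and $x_i\notin P$; conversely, by (3) and (4), the elements $y_{U^{q-1}}-y_{U^q}\in R$ are of this kind and generate $J$.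

## 9. Omitting one variable, and the bound $\lfloor n/2\rfloor$

*Proof of Theorem 3.* We keep the notation of the proof of Theorem 2.

**Step 1: count the layers that matter.** The elements of $F_j$ are clones, so by Proposition 10 each layer is a union of sets $F_j$, and the layers are disjoint. If $X_q=F_j$ is a single fiber, then $|A_l^q\cap F_j|=|A_l^{q-1}\cap F_j|$ and the rest of $A_l$ is unchanged, so $U^q=U^{q-1}$ and the $q$-th term in (4) vanishes. Each remaining layer contains at least two nonempty sets $F_j$. So there are at most $\lfloor n/2\rfloor$ remaining layers, and for each of them $i_q$ can be any index with $\varnothing\ne F_{i_q}\subset X_q$.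

**Step 2: part 1, equality.** Given $i_0$, choose all $i_q\ne i_0$, which is possible because each remaining layer offers at least two indices. Then (4) shows $y_U-y_V\in\sum_{i\ne i_0}(L:x_i)$, and as before $\operatorname{Ker}\psi=\sum_{i\ne i_0}(0:_{S(I)}x_i)$.

**Step 3: part 3, existence.** Let $\mu$ be the product of one $x_{i_q}$ for each remaining layer. The indices are distinct since the layers are disjoint, so $\mu$ is squarefree, of degree at most $\lfloor n/2\rfloor$. By (3), $\mu$ carries every term of (4) into $L$. So $\mu(y_U-y_V)\in L$. (If $y_U-y_V\in J$, then $\varphi(y_U)=\varphi(y_V)$, so $U,V$ have equal length and equal product; for length at most $1$ take $\mu=1$.)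

**Step 4: part 2.** Choosing all $i_q\ne i_0$ in Step 3, $\mu$ divides $x_1\cdots x_n/x_{i_0}$. So $(x_1\cdots x_n/x_{i_0})J\subset L$, and by fiber type $(x_1\cdots x_n/x_{i_0})P\subset L$; then also $(x_1\cdots x_n)P\subset L$. Conversely $P$ is a prime ideal that contains $L$ and no $x_i$, so $L:(x_1\cdots x_n)$ and $L:(x_1\cdots x_n/x_{i_0})$ are contained in $P$. Passing to $T/L$ gives $\operatorname{Ker}\psi=(0:_{S(I)}x_1\cdots x_n)$.

**Step 5: an ideal for sharpness.** Let $s=\lfloor n/2\rfloor\ge1$ and name the variables $a_1,b_1,\dots,a_s,b_s$, and $c$ if $n$ is odd. Let $\epsilon=1$ if $n$ is even, $\epsilon=c$ if $n$ is odd, and $I=\epsilon\prod_{j=1}^s(a_j,b_j)^2$. The generators are $\epsilon$ times the monomials having degree $2$ in each block $\{a_j,b_j\}$. The exchange property holds: if one variable of a block has larger exponent in $u$ than in $v$, the other has smaller exponent, and trading one for the other keeps the block degree $2$; the exponent of $c$ never differs. Put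
$$U=\Bigl(\epsilon\prod_ja_j^2,\ \epsilon\prod_jb_j^2\Bigr),\qquad V=\Bigl(\epsilon\prod_ja_jb_j,\ \epsilon\prod_ja_jb_j\Bigr).$$
Both products equal $\epsilon^2\prod_ja_j^2b_j^2$, so $y_U-y_V\in J$.

**Step 6: a map that kills $L$ but sees block $h$.** Fix a block $h$ and define a $K$-algebra map $\theta_h:T\to K[z_0,z_1,z_2]$ by $a_h,b_h\mapsto0$, all other $x$-variables $\mapsto1$, and $y_u\mapsto z_{\deg_{a_h}u}$. We claim $\theta_h(L)=0$. It suffices to take a generator $m\,y_u-m'y_{u'}$ with monomials $m,m'$ and $mu=m'u'$. Since $u,u'$ have equal degree in block $h$, so do $m,m'$. If that degree of $m,m'$ is positive, both terms map to $0$. Otherwise $u,u'$ have the same part in block $h$, and both terms map to $z_{\deg_{a_h}u}$. On the other hand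
$$\theta_h(y_U-y_V)=z_2z_0-z_1^2\ne0 .$$

**Step 7: sharpness in parts 3 and 1.** If $\mu$ is a monomial not divisible by $a_h$ or $b_h$ and $\mu g\in L$, then $\theta_h(g)=\theta_h(\mu g)=0$. Hence any monomial $\mu$ with $\mu(y_U-y_V)\in L$ involves a variable of every block, so $\deg\mu\ge s=\lfloor n/2\rfloor$. This shows that the bound in part 3 is sharp. Moreover, take $\{x_{i_0},x_{i_1}\}=\{a_1,b_1\}$. For $i\ne i_0,i_1$ every $g\in(L:x_i)$ has $\theta_1(g)=0$. So $\sum_{i\ne i_0,i_1}(L:x_i)$ together with $L$ lies in $\operatorname{Ker}\theta_1$ and does not contain $y_U-y_V\in P$. Hence $\sum_{i\ne i_0,i_1}(0:_{S(I)}x_i)\subsetneq\operatorname{Ker}\psi$. $\square$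

## 10. Which variable kills a given binomial

Theorem 4 names the region $Z$ in which a leftover called $x_i$ circulates. Let us first read it in examples.

For $I=(a,b)^2$, $U=(a^2,b^2)$, $V=(ab,ab)$, $k=2$ we have $w=a^2b^2$. For $i=a$ the set $\varnothing$ fails because $\rho(\{a\})=2\ne0$, and $\{a\}$, $\{b\}$ fail because $w=2\ne4=k\rho$. So $Z=\{a,b\}$, the condition is empty, and $a(y_U-y_V)\in L$, as we computed.

For the two-block ideal of Section 3 and $i=a_1$, the set $\{a_1,b_1\}$ qualifies: $w=4=2\cdot2$. As in the previous example, its proper subsets do not, so $Z=\{a_1,b_1\}$. The exponents of $a_2$ are $(2,0)$ in $U$ and $(1,1)$ in $V$, so $a_1(y_U-y_V)\notin L$.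

For $I=c\,(a,b)^2$, $U=(a^2c,b^2c)$, $V=(abc,abc)$ and $i=c$, the set $\{c\}$ qualifies, since $w=2=2\cdot1$, and $\varnothing$ does not, since $\rho(\{c\})=1$. So $Z=\{c\}$, and $c$ does not kill $y_U-y_V$.

*Proof of Theorem 4.* Use the set-up of Section 4. Write $\widehat F_A=\bigcup_{j\in A}\widehat F_j$ and $F_A=\bigcup_{j\in A}F_j$. The rank of a set is the largest size of its intersection with a basis, so $\rho(A)=r(\widehat F_A)$; hence $\rho$ is monotone and submodular. By Lemma 9(a),
$$w(A)=|F_A|\le k\,r(F_A)\le k\rho(A). \tag{5}$$
Put $e'=(i,w_i+1)\in\widehat E\setminus E$, and let $f(W)=k\,r(W)-|W|$ as in Lemma 9.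

**Step 1: the smallest set $Z$ exists.** Let $\mathcal A$ be the family of sets in question. Since $w([n])=kd=k\rho([n])$, we have $[n]\in\mathcal A$. Let $A,B\in\mathcal A$. Then
$$k\rho(A)+k\rho(B)\ge k\rho(A\cup B)+k\rho(A\cap B)\ge w(A\cup B)+w(A\cap B)=w(A)+w(B)=k\rho(A)+k\rho(B).$$
So all are equalities; in particular $w(A\cap B)=k\rho(A\cap B)$ and $\rho(A)+\rho(B)=\rho(A\cup B)+\rho(A\cap B)$. Submodularity for $A\cup\{i\}$ and $B\cup\{i\}$ gives
$$\rho(A)+\rho(B)\ge\rho(A\cup B\cup\{i\})+\rho((A\cap B)\cup\{i\})\ge\rho(A\cup B)+\rho((A\cap B)\cup\{i\}).$$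
Hence $\rho(A\cap B)\ge\rho((A\cap B)\cup\{i\})$, so these are equal and $A\cap B\in\mathcal A$. A nonempty finite family closed under intersection has a smallest member.

**Step 2: three observations on $Z$.**

* If $w_i>0$, then $i\in Z$. Otherwise $w(Z\cup\{i\})>w(Z)=k\rho(Z)=k\rho(Z\cup\{i\})$, against (5).
* If $w_i=0$, then $i\notin Z$. If $i\in Z$, then $w(Z\setminus\{i\})=w(Z)=k\rho(Z)\ge k\rho(Z\setminus\{i\})\ge w(Z\setminus\{i\})$, so all are equal, $\rho(Z\setminus\{i\})=\rho(Z)$ and $Z\setminus\{i\}\in\mathcal A$, contradicting minimality.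
* $r(F_Z)=r(F_Z+e')=\rho(Z)$. The first from $w(Z)=k\rho(Z)$ and (5); then $r(F_Z+e')\le\rho(Z\cup\{i\})=\rho(Z)$.

**Step 3: if $x_i(y_U-y_V)\in L$, then there is a walk of states.** The ideal $L$ is generated in bidegrees $(\ast,1)$ with $L_{(0,1)}=0$, and $L_{(1,1)}$ is spanned by the binomials $x_py_u-x_qy_{u'}$ with $x_pu=x_qu'$. So $L_{(1,k)}$ is spanned by the products of these binomials with monomials of degree $k-1$ in $R$. Make a graph on the monomials of $T_{(1,k)}$, joining the two terms of each such product. For a connected component of this graph, the sum of the coefficients over the component is a linear form on $T_{(1,k)}$ that vanishes on $L_{(1,k)}$. Hence, if $x_i(y_U-y_V)\in L$, the monomials $x_iy_U$ and $x_iy_V$ lie in one component: they are equal, or joined by replacements $x_py_u\to x_qy_{u'}$ with $x_pu=x_qu'$. We may assume $p\ne q$, as $p=q$ gives $u=u'$.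

Start with the state $(e';A)$ of the $k$-fold system on $E+e'$, whose monomial is $x_iy_U$. Each replacement lifts to a move: if $(a;B)$ is the current state, $a\in\widehat F_p$ and $u=u(B_l)$, then $\deg_{x_q}u\ge1$ because $p\ne q$; choose $b\in B_l\cap\widehat F_q$. Then $u(B_l-b+a)=x_pu/x_q=u'\in G(I)$, so $B_l-b+a$ is a basis, and the move has the desired effect.

**Step 4: the leftover never leaves $F_Z+e'$.** For a state $(a;B)$ with $a\in F_Z+e'$ we have $\sum_l|B_l\cap(F_Z+e')|=|F_Z|=w(Z)=k\rho(Z)$, and each summand is at most $r(F_Z+e')=\rho(Z)$. So $B_l\cap(F_Z+e')$ spans $F_Z+e'\ni a$, and the fundamental circuit of $a$ with respect to $B_l$ lies in $F_Z+e'$. A move therefore expels an element of $F_Z+e'$. Starting from leftover $e'$, the leftover stays in $F_Z+e'$, and the sets $B_l\setminus(F_Z+e')$ never change.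

**Step 5: compare the ends.** The final state $(a;B)$ has $a\in\widehat F_i$ and monomial $x_iy_V$. So $(u(B_l))_l$ is a reordering of $V$. For $q\notin Z$ with $q\ne i$, the set $\widehat F_q$ is disjoint from $F_Z+e'$, so $B_l\cap\widehat F_q=A_l\cap\widehat F_q$ and $\deg_{x_q}u(B_l)=\deg_{x_q}u_l$. If $q=i\notin Z$, then $w_i=0$ by Step 2, so $(E+e')\cap\widehat F_i=\{e'\}$; the final leftover is $a=e'$, and both degrees are $0$. This proves "only if".

**Step 6: conversely, the $k$-fold system on $F_Z+e'$ is critical.** Let $g$ be its function. By Step 2, $g(F_Z+e')=k\rho(Z)-w(Z)-1=-1$, and $g(W)=f(W)\ge0$ for $W\subset F_Z$ by Lemma 9(a). Let $W\subsetneq F_Z$ and suppose $g(W+e')<0$. If $e'\notin\operatorname{cl}(W)$, then $g(W+e')=f(W)+k-1\ge1$. So $e'\in\operatorname{cl}(W)$, $g(W+e')=f(W)-1$, and hence $f(W)=0$.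

Let $A=\{j:W\cap F_j\ne\varnothing\}\subset Z$. By Lemma 9(b), $W$ contains with an element all its clones in $E$, so $W=F_A$; and all elements of $\widehat F_A$ lie in $\operatorname{cl}(F_A)$. Thus $\rho(A)=r(\widehat F_A)=r(F_A)$ and $w(A)=|F_A|=k\,r(F_A)=k\rho(A)$. If $i\in A$, then $\rho(A\cup\{i\})=\rho(A)$ trivially. If $i\notin A$, every element of $\widehat F_i$ other than $e'$ is a clone of $e'$ outside $F_A$, and the transposition with $e'$ fixes $F_A$; so together with $e'$ all of $\widehat F_i$ lies in $\operatorname{cl}(F_A)$, and again $\rho(A\cup\{i\})=\rho(A)$. Thus $A\in\mathcal A$, so $Z\subset A$. With $A\subset Z$ we get $A=Z$ and $W=F_Z$, a contradiction. Hence the system is critical.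

**Step 7: the conclusion.** Let $V$ be ordered so that $u_l,v_l$ have the same exponents at all $x_q$, $q\notin Z$. Choose the partitions of Section 4 such that $A_l\cap F_q=A_l'\cap F_q$ for all $q\notin Z$, so $A_l\setminus F_Z=A_l'\setminus F_Z$ for all $l$. We have $f(F_Z)=k\rho(Z)-w(Z)=0$. So by Lemma 9(c) the sets $A_l\cap F_Z$ and $A_l'\cap F_Z$ are bases of $M|F_Z$, hence of $M|(F_Z+e')$, as $r(F_Z+e')=r(F_Z)$. By Step 6 and Theorem 1, the states $(e';A_l\cap F_Z)$ and $(e';A_l'\cap F_Z)$ are connected. If $Q$ is a basis of $M|(F_Z+e')$, then $Q\cup(A_l\setminus F_Z)$ has $\rho(Z)+(d-\rho(Z))=d$ elements and spans $A_l$, so it is a basis of $M$. By Lemma 8 with $Z_l=A_l\setminus F_Z=A_l'\setminus F_Z$, the states $(e';A)$ and $(e';A')$ of the $k$-fold system on $E+e'$ are connected. Their monomials are $x_iy_U$ and $x_iy_V$, so $x_i(y_U-y_V)\in L$ by Lemma 6. $\square$
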